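\title{A stationary hot spot without an essential symmetry group}

\begin{abstract}
Let a bounded convex heat conductor $\Omega\subset\mathbb{R}^N$ have initial temperature $1$ and boundary temperature $0$. At each time the temperature has a unique maximum point, the hot spot. If $\Omega$ is invariant under a group of orthogonal transformations with no common nonzero fixed vector, the hot spot stays at the origin; the Chamberland--Siegel conjecture asserts the converse. We show that the conjecture is false in every dimension $N\ge 7$. The counterexamples are uniformly convex, have real-analytic boundary, and can be taken arbitrarily close to the unit ball. The temperature is invariant under the action of $O(3)\times O(2)$ on $3\times 2$ matrices, and the orbit space has a reflection that preserves the heat equation but is not induced by any orthogonal transformation.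
\end{abstract}

\section{Hot spots and symmetry}\label{sec:intro}

Let $\Omega$ be a bounded convex domain in $\mathbb{R}^N$, $N\ge 2$, containing the origin, and let $u=u(x,t)$ be the unique bounded solution of
\begin{equation}\label{eq:heat}
u_t=\Delta u \ \text{ in } \Omega\times(0,\infty),\qquad u=0 \ \text{ on } \partial\Omega\times(0,\infty),\qquad u=1 \ \text{ on } \Omega\times\{0\}.
\end{equation}
Thus $u$ is the temperature of a body that starts at temperature $1$ and is cooled from its boundary. It is known that, because $\Omega$ is convex, for each $t>0$ the spatial gradient $\nabla u(\cdot,t)$ vanishes at exactly one point $x(t)\in\Omega$. This point is where $u(\cdot,t)$ attains its maximum, and it is called the \emph{hot spot} at time $t$. The origin is a \emph{stationary hot spot} if $x(t)=0$ for all $t>0$. By the uniqueness of the critical point, this is the same as $\nabla u(0,t)=0$ for all $t>0$.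

Symmetry is the evident reason for a hot spot not to move. If $g\in O(N)$ and $g\Omega=\Omega$, then $u(gx,t)$ also solves \eqref{eq:heat}, so
\begin{equation}\label{eq:inv}
u(gx,t)=u(x,t),
\end{equation}
and therefore $g\,x(t)=x(t)$. A subgroup $G$ of $O(N)$ is called \emph{essential} if for every $x\ne 0$ there is $g\in G$ with $gx\ne x$, that is, if $0$ is the only vector fixed by all of $G$. If $\Omega$ is invariant under an essential group, then $x(t)$ is fixed by the whole group, and $0$ is a stationary hot spot. This applies to a centrally symmetric domain, with $G=\{I,-I\}$, and to a regular polygon centered at $0$, with $G$ its group of rotations. It does not apply to an isosceles triangle that is not equilateral: its one reflection confines the hot spot to the axis, but says nothing about motion along the axis.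

Is there any other reason? Expand $u=\sum_\lambda e^{-\lambda t}\psi_\lambda$, where $\lambda$ runs over the Dirichlet eigenvalues of $-\Delta$ in $\Omega$ and $\psi_\lambda$ is the projection of the constant $1$ onto the eigenspace of $\lambda$. The hot spot is stationary if and only if $\sum_\lambda e^{-\lambda t}\nabla\psi_\lambda(0)=0$ for all $t>0$, and this forces $\nabla\psi_\lambda(0)=0$ for every $\lambda$ (multiply by $e^{\lambda t}$ with the smallest remaining $\lambda$, let $t\to\infty$, and repeat). Infinitely many conditions of this kind should not hold by accident, which suggests the following conjecture; see \cite{polygonal}.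

\begin{quote}
\textbf{Conjecture} (Chamberland--Siegel). \emph{If $0$ is a stationary hot spot in a bounded convex domain $\Omega$, then $\Omega$ is invariant under an essential subgroup of $O(N)$.}
\end{quote}

We show that the conjecture is false. In our examples the hot spot is still held in place by a symmetry, but by a symmetry of a quotient of $\Omega$ and not of $\Omega$ itself.

Write $N=6+k$ with $k\ge 1$, and write points of $\mathbb{R}^N$ as $X=(z,y)\in\mathbb{R}^6\times\mathbb{R}^k$ with $z=(a,b)\in\mathbb{R}^3\times\mathbb{R}^3$. Put
\begin{equation}\label{eq:F}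
p_0=|a|^2-|b|^2,\qquad p_1=2\,a\cdot b,\qquad q=p_0^2+p_1^2,\qquad F(z)=|z|^4-2q(z).
\end{equation}
Let $P(y)=y$ if $k=1$, and
\[
P(y)=\ell_0(y)\prod_{j=1}^k y_j^{2j},\qquad \ell_0(y)=y_1+\dots+y_k,\qquad\text{if } k\ge 2 .
\]
The polynomial $P$ is homogeneous of odd degree $d$, namely $d=1$ if $k=1$ and $d=1+k(k+1)$ if $k\ge2$. Let $B_s$ be the open ball of radius $s$ about $0$ in $\mathbb{R}^N$, and let
\begin{equation}\label{eq:Omega}
h(X)=P(y)F(z),\qquad \varphi(X)=|X|^2+\varepsilon h(X),\qquad \Omega=\{X\in B_2:\ \varphi(X)<1\},
\end{equation}
where $\varepsilon>0$ is any number such that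
\begin{equation}\label{eq:eps}
\varepsilon\|D^2h\|\le 1\quad\text{and}\quad \varepsilon|h|\le 1\quad\text{on } \overline{B_2}.
\end{equation}
Here $\|\cdot\|$ is the operator norm. Every sufficiently small $\varepsilon$ satisfies \eqref{eq:eps}. In the simplest case $N=7$, the domain is the set of points of $B_2$ where
\[
|a|^2+|b|^2+y^2+\varepsilon y\bigl[(|a|^2+|b|^2)^2-2(|a|^2-|b|^2)^2-8(a\cdot b)^2\bigr]<1 .
\]

\begin{theorem}\label{thm:main}
Let $N\ge7$. The set $\Omega$ in \eqref{eq:Omega} is a bounded, uniformly convex domain with real-analytic boundary, and $0\in\Omega$. Moreover: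
\begin{enumerate}
\item[(i)] $0$ is a stationary hot spot of $\Omega$;
\item[(ii)] $\{g\in O(N): g\Omega=\Omega\}=\{A\oplus I_k:\ A\in O(6),\ F\circ A=F\}$. In particular, every orthogonal symmetry of $\Omega$ fixes every point of $\{0\}\times\mathbb{R}^k$.
\end{enumerate}
Hence $\Omega$ is not invariant under any essential subgroup of $O(N)$, and the conjecture fails for every $N\ge 7$.
\end{theorem}

\emph{Uniformly convex} means that all principal curvatures of the compact hypersurface $\partial\Omega$ are positive. The last sentence of the theorem follows from (ii): a group that leaves $\Omega$ invariant fixes the nonzero vectors of $\{0\}\times\mathbb{R}^k$. The dimension $N-6$ of this fixed subspace can be arbitrarily large. The argument says nothing about the conjecture restricted to a fixed dimension $2\le N\le 6$.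

Section~\ref{sec:model} shows the mechanism on a model in $\mathbb{R}^3$. Section~\ref{sec:F} contains the two properties of $F$ on which everything rests, and Section~\ref{sec:domain} treats the geometry of $\Omega$. Part (i) is proved in Sections~\ref{sec:uniq} and~\ref{sec:hot}, and part (ii) in Section~\ref{sec:sym}.

\section{A model in three dimensions}\label{sec:model}

Let $(\alpha,\beta,y)$ be coordinates in $\mathbb{R}^3$, write $\alpha+i\beta=re^{i\theta}$, and put
\[
f(\alpha,\beta)=-\operatorname{Re}(\alpha+i\beta)^4=-\alpha^4+6\alpha^2\beta^2-\beta^4=-r^4\cos4\theta .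
\]
For small $\varepsilon>0$ the set $\Omega_0$ of points with $r^2+y^2<4$ and $r^2+y^2+\varepsilon y f<1$ is a convex domain close to the unit ball (the proof of Lemma~\ref{lem:domain} applies word for word). The eight maps $(\alpha,\beta)\mapsto(\pm\alpha,\pm\beta)$ and $(\alpha,\beta)\mapsto(\pm\beta,\pm\alpha)$ preserve $f$, hence $\Omega_0$. They form a group $K_0$ whose fixed vectors are the points of the $y$-axis, so $K_0$ confines the hot spot to that axis. Something else must keep it from moving along the axis.

Every $K_0$-orbit in the $(\alpha,\beta)$-plane meets the wedge $0\le\theta\le\pi/4$ exactly once. The temperature is $K_0$-invariant, so it is determined by a function $U(r,\theta,y,t)$ on the region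
\[
0\le\theta\le\pi/4,\qquad r^2+y^2<4,\qquad r^2+y^2-\varepsilon y r^4\cos4\theta<1 ,
\]
and $U$ solves the \emph{reduced problem}
\[
U_t=U_{rr}+\frac1r U_r+\frac1{r^2}U_{\theta\theta}+U_{yy},\qquad U_\theta=0 \ \text{ on the walls } \theta=0 \text{ and } \theta=\pi/4,
\]
with initial value $1$ and value $0$ on the curved part of the boundary. Consider the map
\begin{equation}\label{eq:tau}
\tau(r,\theta,y)=(r,\ \pi/4-\theta,\ -y).
\end{equation}
It preserves the region, because both $y$ and $\cos4\theta$ change sign under $\tau$. It preserves the differential operator, and it exchanges the two walls, which carry the same boundary condition. So $U\circ\tau$ solves the same problem as $U$, and uniqueness for the reduced problem gives $U\circ\tau=U$. On the axis $r=0$ this says that the temperature is even in $y$, so its $y$-derivative vanishes at the origin.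

This model does not contradict the conjecture: $\tau$ is the restriction of an orthogonal map of $\mathbb{R}^3$, the reflection of the plane in the line $\theta=\pi/8$ combined with $y\mapsto-y$, and this map and $K_0$ generate an essential group. But the argument did not use that. It used only the region, the reduced operator and the behavior at the walls. We therefore look for an orthogonal action of a group $K$ on a larger space such that
\begin{enumerate}
\item[(A)] the orbit space is the same wedge, and the Laplacian on $K$-invariant functions is still invariant under $\theta\mapsto\pi/4-\theta$;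
\item[(B)] the two sets of points lying over the two walls are not congruent, so that no orthogonal map induces the reflection.
\end{enumerate}
The wedge is the set of ordered pairs $\sigma_1=r\cos\theta\ge\sigma_2=r\sin\theta\ge0$, which is the set of possible singular values of a matrix with two columns. This leads to the action of $O(m)\times O(2)$ on $m\times 2$ matrices. We shall see that (A) holds exactly for $m=3$ (Lemma~\ref{lem:laplace} and Remark~\ref{rem:three}) and that (B) then holds because $3$ is odd (Lemma~\ref{lem:noflip}). The quartic $F$ is the invariant polynomial that restricts to $f$ on the plane of matrices $[\alpha e_1\ \beta e_2]$, so for $N=7$ the slice of $\Omega$ by the span of this plane and the $y$-axis is $\Omega_0$.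

One new difficulty appears. The reduced operator acquires the term $4r^{-2}\cot4\theta\,U_\theta$, which is singular on the walls, so uniqueness for the reduced problem is not a textbook statement. We prove it upstairs in $\mathbb{R}^N$, where the points over the walls form a set of codimension two that the heat equation does not see.

\section{Polar coordinates on $3\times2$ matrices}\label{sec:F}

View $z=(a,b)\in\mathbb{R}^6$ as the $3\times2$ matrix $[a\ b]$, and write $r=|z|$. The group $K=O(3)\times O(2)$ acts by $(g,\gamma)\cdot z=gz\gamma^T$. Let $e_1,e_2,e_3$ be the standard basis of $\mathbb{R}^3$ and put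
\[
\sigma(r,\theta)=(r\cos\theta\,e_1,\ r\sin\theta\,e_2),\qquad r\ge0,\quad 0\le\theta\le\pi/4 .
\]

\begin{lemma}\label{lem:orbits}
\begin{enumerate}
\item[(a)] $K$ acts on $\mathbb{R}^6$ by orthogonal maps that preserve $F$.
\item[(b)] $F(\sigma(r,\theta))=-r^4\cos4\theta$, and $|F(z)|\le|z|^4$ for all $z$. Every $z\ne0$ lies in the $K$-orbit of $\sigma(|z|,\theta(z))$, where
\[
\theta(z)=\tfrac14\arccos\bigl(-F(z)/|z|^4\bigr)\in[0,\pi/4].
\]
\item[(c)] $F(z)=-|z|^4$ if and only if $a$ and $b$ are linearly dependent, and $F(z)=|z|^4$ if and only if $|a|=|b|$ and $a\perp b$.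
\end{enumerate}
\end{lemma}

\begin{proof}
The Gram matrix $z^Tz$ has trace $|a|^2+|b|^2=r^2$ and determinant $|a|^2|b|^2-(a\cdot b)^2$. Since $q=(|a|^2+|b|^2)^2-4|a|^2|b|^2+4(a\cdot b)^2=r^4-4\det(z^Tz)$, we have
\begin{equation}\label{eq:gram}
F(z)=8\det(z^Tz)-r^4 .
\end{equation}
Replacing $z$ by $gz\gamma^T$ replaces $z^Tz$ by $\gamma z^Tz\gamma^T$, which has the same trace and determinant. This proves (a).

At $\sigma(r,\theta)$ we have $p_0=r^2\cos2\theta$ and $p_1=0$, so $F=r^4(1-2\cos^22\theta)=-r^4\cos4\theta$. The singular value decomposition says that every real $3\times2$ matrix has the form $g\,[\sigma_1e_1\ \sigma_2e_2]\,\gamma^T$ with $(g,\gamma)\in K$ and $\sigma_1\ge\sigma_2\ge0$. Thus $z$ lies in the orbit of $\sigma(|z|,\theta)$ for some $\theta\in[0,\pi/4]$, and $F(z)=-|z|^4\cos4\theta$ by (a). This gives $|F|\le r^4$. For $z\neq0$ it also gives $\theta=\theta(z)$, because $\theta\mapsto\cos4\theta$ is injective on $[0,\pi/4]$.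

By \eqref{eq:gram}, $F=-r^4$ means that the Gram determinant vanishes, that is, $a$ and $b$ are dependent. By \eqref{eq:F}, $F=r^4$ means $p_0=p_1=0$.
\end{proof}

So $r$ and $\theta$ are coordinates on the orbit space; see Figure~\ref{fig:wedge}. Let
\[
\Sigma_0=\{z\in\mathbb{R}^6:\ F(z)^2=|z|^8\},\qquad \Sigma=\Sigma_0\times\mathbb{R}^k
\]
be the closed sets of points lying over the walls (note that $0\in\Sigma_0$). The function $\theta$ is homogeneous of degree $0$ and continuous on $\mathbb{R}^6\setminus\{0\}$. It is smooth on $\mathbb{R}^6\setminus\Sigma_0$, where it takes values in $(0,\pi/4)$.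

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\fill[gray!15] (0,0) -- (4.6,0) arc (0:45:4.6) -- cycle;
\draw[thick] (0,0) -- (5,0) node[right] {$\theta=0$: $a,b$ dependent, $F=-r^4$};
\draw[thick] (0,0) -- (45:5) node[right] {$\theta=\pi/4$: $|a|=|b|$, $a\perp b$, $F=r^4$};
\draw[dashed] (0,0) -- (22.5:5) node[right] {$\theta=\pi/8$: $F=0$};
\draw[<->] (11.5:3.6) arc (11.5:33.5:3.6);
\fill (10:3.6) circle (1.5pt);
\fill (35:3.6) circle (1.5pt);
\node[left] at (0,0) {$0$};
\end{tikzpicture}
\caption{The orbit space of $O(3)\times O(2)$ acting on $3\times2$ matrices $[a\ b]$ is the wedge of singular values $(r\cos\theta,r\sin\theta)$, $0\le\theta\le\pi/4$, on which $F=-r^4\cos4\theta$. Reflection in the dashed line changes the sign of $F$ and preserves the Laplacian on invariant functions, but no orthogonal map of $\mathbb{R}^6$ induces it.}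
\label{fig:wedge}
\end{figure}

To write the Laplacian in the coordinates $r,\theta$ we need $|\nabla\theta|$ and $\Delta\theta$. They come from two polynomial identities.

\begin{lemma}\label{lem:identities}
On $\mathbb{R}^6$ we have $|\nabla F|^2=16r^6$ and $\Delta F=0$.
\end{lemma}

\begin{proof}
Let $M_0(a,b)=(a,-b)$ and $M_1(a,b)=(b,a)$. These maps are symmetric, orthogonal and trace-free, and $p_i=M_iz\cdot z$. Hence $\nabla p_i=2M_iz$, $|\nabla p_i|^2=4r^2$ and $\Delta p_i=2\operatorname{tr}M_i=0$. Also $M_0z\cdot M_1z=a\cdot b-b\cdot a=0$. From
\[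
\nabla F=4r^2z-8(p_0M_0z+p_1M_1z)
\]
we obtain $|\nabla F|^2=16r^6-64r^2(p_0^2+p_1^2)+64(p_0^2+p_1^2)r^2=16r^6$. In $\mathbb{R}^n$ one has $\Delta r^4=4(n+2)r^2$, which is $32r^2$ for $n=6$, and $\Delta q=\sum_i\bigl(2|\nabla p_i|^2+2p_i\Delta p_i\bigr)=16r^2$. So $\Delta F=32r^2-2\cdot16r^2=0$.
\end{proof}

Let $W=(0,\infty)\times(0,\pi/4)\times\mathbb{R}^k$, and let
\[
\Pi:\mathbb{R}^N\setminus\Sigma\to W,\qquad \Pi(z,y)=(|z|,\theta(z),y).
\]
The map $\Pi$ is smooth, and $\Pi(\sigma(r,\theta),y)=(r,\theta,y)$ on $W$ by Lemma~\ref{lem:orbits}(b). The formula \eqref{eq:tau}, now with $y\in\mathbb{R}^k$, defines an involution $\tau$ of $W$. The next lemma is property (A).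

\begin{lemma}\label{lem:laplace}
On $\mathbb{R}^6\setminus\Sigma_0$,
\begin{equation}\label{eq:theta}
\nabla r\cdot\nabla\theta=0,\qquad |\nabla\theta|=\frac1r,\qquad \Delta\theta=\frac{4\cot4\theta}{r^2}.
\end{equation}
For every smooth function $U$ on an open subset of $W$ we have $\Delta(U\circ\Pi)=(\mathcal{L}U)\circ\Pi$, where
\begin{equation}\label{eq:L}
\mathcal{L}U=U_{rr}+\frac5rU_r+\frac1{r^2}\bigl(U_{\theta\theta}+4\cot4\theta\,U_\theta\bigr)+\Delta_yU,
\end{equation}
and $\mathcal{L}(U\circ\tau)=(\mathcal{L}U)\circ\tau$.
\end{lemma}

\begin{proof}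
Since $\theta$ is homogeneous of degree $0$ and $\nabla r=z/r$, Euler's identity gives $\nabla r\cdot\nabla\theta=0$. Differentiate $F=-r^4\cos4\theta$:
\[
\nabla F=-4r^3\cos4\theta\,\nabla r+4r^4\sin4\theta\,\nabla\theta .
\]
The two terms are orthogonal and $|\nabla r|=1$, so Lemma~\ref{lem:identities} gives $16r^6=16r^6\cos^24\theta+16r^8\sin^24\theta\,|\nabla\theta|^2$. As $\sin4\theta\ne0$ off $\Sigma_0$, we get $|\nabla\theta|^2=r^{-2}$. In $\Delta(r^4\cos4\theta)$ the cross term vanishes, and $\Delta\cos4\theta=-16\cos4\theta\,|\nabla\theta|^2-4\sin4\theta\,\Delta\theta$. Therefore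
\begin{equation}\label{eq:DF}
\Delta F=-\Delta(r^4)\cos4\theta+16r^2\cos4\theta+4r^4\sin4\theta\,\Delta\theta .
\end{equation}
With $\Delta F=0$ and $\Delta r^4=32r^2$ this gives the last identity in \eqref{eq:theta}.

If $\pi_1,\pi_2,\dots$ are the components of $\Pi$, the chain rule reads
\[
\Delta(U\circ\Pi)=\sum_{i,j}(U_{ij}\circ\Pi)\,\nabla\pi_i\cdot\nabla\pi_j+\sum_i(U_i\circ\Pi)\,\Delta\pi_i .
\]
The gradients of $r,\theta,y_1,\dots,y_k$ are pairwise orthogonal, of lengths $1,1/r,1,\dots,1$, and their Laplacians are $5/r$, $4r^{-2}\cot4\theta$, $0,\dots,0$. This is \eqref{eq:L}.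

Finally let $V=U\circ\tau$. Then $V_r$, $V_{rr}$, $V_{\theta\theta}$ and $\Delta_yV$ are the corresponding derivatives of $U$ composed with $\tau$, while $V_\theta=-U_\theta\circ\tau$. The sign is compensated by $\cot(\pi-4\theta)=-\cot4\theta$.
\end{proof}

\begin{remark}\label{rem:three}
The symmetry is special to three rows. Define $F$ by \eqref{eq:F} for $a,b\in\mathbb{R}^m$, $m\ge2$. Lemma~\ref{lem:orbits}, the identity $|\nabla F|^2=16r^6$ and \eqref{eq:DF} hold with the same proofs, but $\Delta r^4=(8m+8)r^2$ and $\Delta F=8(m-3)r^2$. So \eqref{eq:DF} gives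
\[
r^2\Delta\theta=2(m-1)\cot4\theta+\frac{2(m-3)}{\sin4\theta}.
\]
This is the coefficient of $r^{-2}U_\theta$ in the reduced operator, and invariance under $\theta\mapsto\pi/4-\theta$ requires it to change sign. The first term does, and the second is unchanged. So the reduced operator is invariant only for $m=3$.
\end{remark}

An orthogonal map of $\mathbb{R}^6$ that induced the reflection $\theta\mapsto\pi/4-\theta$ would change the sign of $F$, and so would exchange the sets $\{F=-r^4\}$ and $\{F=r^4\}$. The first of these contains a three-dimensional linear subspace, and the second does not. This is property (B).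

\begin{lemma}\label{lem:noflip}
There is no $A\in O(6)$ with $F\circ A=-F$.
\end{lemma}

\begin{proof}
Suppose that $F\circ A=-F$. On the subspace $E_0=\{(a,0):a\in\mathbb{R}^3\}$ we have $F(z)=-|z|^4$, so $F(Az)=|z|^4=|Az|^4$ for $z\in E_0$. By Lemma~\ref{lem:orbits}(c), every $(a,b)$ in the three-dimensional subspace $E=AE_0$ satisfies $|a|=|b|$ and $a\perp b$. The projection $E\to\mathbb{R}^3$, $(a,b)\mapsto a$, is injective, because $a=0$ forces $b=0$; hence it is bijective. So $E=\{(a,Ja):a\in\mathbb{R}^3\}$ for a linear map $J$ of $\mathbb{R}^3$ with $|Ja|=|a|$ and $Ja\cdot a=0$ for all $a$. The characteristic polynomial of $J$ has odd degree, so $Ja=\mu a$ for some real $\mu$ and some $a\ne0$. The first condition gives $|\mu|=1$ and the second gives $\mu=0$, a contradiction.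
\end{proof}

The last fact needed about $F$ is that $\Sigma$ has codimension two, in the following quantitative form.

\begin{lemma}\label{lem:thin}
There is a constant $C$ such that for $0<\delta\le1/4$ the set $\{X\in B_{3/2}:\operatorname{dist}(X,\Sigma)\le2\delta\}$ has Lebesgue measure at most $C\delta^2$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:orbits}(c), a point of $\Sigma_0$ has one of the forms
\[
(r\cos\psi\,\omega,\ r\sin\psi\,\omega),\qquad (r\omega/\sqrt2,\ r\omega'/\sqrt2),
\]
where $\psi\in[0,2\pi]$ and $\omega,\omega'$ are unit vectors in $\mathbb{R}^3$, orthogonal in the second case. A unit vector $\omega$ is a smooth function of two spherical angles. An orthonormal pair $(\omega,\omega')$ consists of the first two columns of a rotation, which is a smooth function of three Euler angles. In both cases there are four parameters. Taking $r\in[0,2]$ and $y\in[-2,2]^k$, we see that $\Sigma\cap\overline{B_2}$ is contained in the union of the images of two compact boxes in $\mathbb{R}^{4+k}=\mathbb{R}^{N-2}$ under smooth maps. These maps are Lipschitz on the boxes, with some constant $L$. Cutting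 the boxes into at most $C_1\delta^{-(N-2)}$ pieces of diameter at most $\delta/L$, we cover $\Sigma\cap\overline{B_2}$ by at most $C_1\delta^{-(N-2)}$ balls of radius $\delta$. If $|X|<3/2$ and $\operatorname{dist}(X,\Sigma)\le2\delta$, then a nearest point of $\Sigma$ has norm less than $3/2+2\delta\le2$, so $X$ lies in one of the concentric balls of radius $3\delta$. Their total measure is at most a constant times $\delta^{-(N-2)}\delta^N$.
\end{proof}

\section{The domain}\label{sec:domain}

The smallness condition \eqref{eq:eps} is used only in the next lemma, which contains the first assertion of Theorem~\ref{thm:main}.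

\begin{lemma}\label{lem:domain}
The set $\Omega$ is open and convex, and $0\in\Omega\subset B_{3/2}$. Its boundary is $\partial\Omega=\{X\in B_2:\varphi(X)=1\}$, a real-analytic hypersurface with positive principal curvatures. For each unit vector $\omega$ there is exactly one $R(\omega)>0$ with $R(\omega)\omega\in\partial\Omega$, and $|R(\omega)^2-1|\le\varepsilon\max_{\overline{B_2}}|h|$.
\end{lemma}

The last inequality shows that $\Omega$ tends to the unit ball as $\varepsilon\to0$.

\begin{proof}
On $B_2$ we have $D^2\varphi=2I+\varepsilon D^2h\ge I$, so $\varphi$ is convex there and its sublevel set $\Omega$ is convex and open. Since $\varphi(0)=0$, we have $0\in\Omega$. If $3/2\le|X|\le2$, then $\varphi(X)\ge 9/4-1>1$, so $\Omega\subset B_{3/2}$.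

A boundary point $X$ lies in $\overline{B_{3/2}}\subset B_2$ and satisfies $\varphi(X)\le1$ by continuity and $\varphi(X)\ge1$ because $X\notin\Omega$. Conversely, let $X\in B_2$ and $\varphi(X)=1$. Convexity gives $\varphi(sX)\le s\varphi(X)+(1-s)\varphi(0)=s<1$ for $0\le s<1$. So $sX\in\Omega$ for these $s$, and $X\in\partial\Omega$. The same inequality shows that a ray from $0$ meets $\partial\Omega$ at most once, and it does meet $\partial\Omega$ because $\Omega$ is bounded. At the point $R\omega$ we have $R^2-1=-\varepsilon h(R\omega)$, which gives the bound on $R$.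

For $X\in\partial\Omega$, convexity also gives $0=\varphi(0)\ge\varphi(X)-\nabla\varphi(X)\cdot X$, so $\nabla\varphi(X)\cdot X\ge1$ and $\nabla\varphi(X)\ne0$. By the implicit function theorem for analytic functions, $\partial\Omega$ is a real-analytic hypersurface. Its second fundamental form with respect to the inner normal is the restriction of $D^2\varphi/|\nabla\varphi|$ to the tangent space, which is positive definite.
\end{proof}

\begin{remark}\label{rem:eps}
For $N=7$ the value $\varepsilon=1/320$ satisfies \eqref{eq:eps}; this is not needed later. In the notation of the proof of Lemma~\ref{lem:identities},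
\[
D^2r^4=4r^2I+8zz^T,\qquad D^2q=8\sum_iM_iz(M_iz)^T+4\sum_ip_iM_i .
\]
The first matrix has norm $12r^2$. The vectors $M_0z$ and $M_1z$ are orthogonal of length $r$, so the first sum in $D^2q$ has norm $r^2$. The maps $M_0$ and $M_1$ anticommute, so the symmetric matrix $\sum_ip_iM_i$ has square $qI$ and norm $\sqrt q\le r^2$. Hence $\|D^2q\|\le12r^2$ and $\|D^2F\|\le12r^2+24r^2=36r^2$. The Hessian of $yF$ consists of the block $yD^2F$ bordered by $\nabla F$, and $|\nabla F|=4r^3$. On $\overline{B_2}$, where $r\le2$ and $|y|\le2$, this gives $\|D^2(yF)\|\le36|y|r^2+4r^3\le320$ and $|yF|\le32$.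
\end{remark}

Since $\partial\Omega$ is smooth, standard parabolic theory gives the following properties of the solution $u$ of \eqref{eq:heat}: we have $0\le u\le1$; $u(X,t)\to1$ as $t\downarrow0$ for each $X\in\Omega$; and $u\in C^\infty(\overline\Omega\times(0,\infty))$, that is, all derivatives of $u$ in $X$ and $t$ extend continuously to $\overline\Omega\times(0,\infty)$. In particular each derivative of $u$ is bounded on $\Omega\times[t_1,t_2]$ whenever $0<t_1<t_2<\infty$.

\section{Uniqueness across a thin set}\label{sec:uniq}

In Section~\ref{sec:hot} we transport $u$ by $\tau$ and obtain a second function that solves the heat equation only off $\Sigma$. To identify it with $u$ we use the energy proof of uniqueness, with a cutoff near $\Sigma$. The cutoff has gradient of size $1/\delta$ on a $2\delta$-neighborhood of $\Sigma$, so it produces a negligible error if the gradient of the solution is bounded and the neighborhood has measure $o(\delta)$. Lebesgue measure is denoted by $|\cdot|$.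

\begin{lemma}\label{lem:uniq}
Let $\Omega\subset\mathbb{R}^N$, $N\ge1$, be a bounded convex domain and $\Sigma\subset\mathbb{R}^N$ a nonempty closed set such that $N_\delta=\{X\in\Omega:\operatorname{dist}(X,\Sigma)\le2\delta\}$ satisfies $|N_\delta|/\delta\to0$ as $\delta\downarrow0$. Let $w$ be a bounded continuous function on $\overline\Omega\times(0,\infty)$ that vanishes on $\partial\Omega\times(0,\infty)$, and assume:
\begin{enumerate}
\item[(a)] $w$ is smooth and $w_t=\Delta w$ on $(\Omega\setminus\Sigma)\times(0,\infty)$;
\item[(b)] $\nabla w$ and $w_t$ are bounded on $(\Omega\setminus\Sigma)\times[t_1,t_2]$ whenever $0<t_1<t_2<\infty$;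
\item[(c)] for all $t>0$ and $\eta>0$, $D^2w(\cdot,t)$ is bounded on $\{X\in\Omega:\operatorname{dist}(X,\Sigma)\ge\eta\}$;
\item[(d)] $w(X,t)\to0$ as $t\downarrow0$ for each $X\in\Omega\setminus\Sigma$.
\end{enumerate}
Then $w\equiv0$.
\end{lemma}

\begin{proof}
Since $\Sigma\cap\Omega\subset N_\delta$ for every $\delta$, the set $\Sigma\cap\Omega$ has measure zero. Put $E(t)=\int_\Omega w^2\,dX$. By (b) and the mean value theorem, the difference quotients of $w^2$ in $t$ are uniformly bounded on $(\Omega\setminus\Sigma)\times[t_1,t_2]$. By dominated convergence $E$ is differentiable on $(0,\infty)$ and $E'=2\int_\Omega ww_t\,dX$. We show that $E'\le0$.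

Fix $t>0$ and $\delta>0$, and let
\[
\chi_\delta(X)=\min\{1,\max\{0,\operatorname{dist}(X,\Sigma)/\delta-1\}\}.
\]
This function is Lipschitz with constant $1/\delta$, takes values in $[0,1]$, vanishes where $\operatorname{dist}(X,\Sigma)\le\delta$, and equals $1$ where $\operatorname{dist}(X,\Sigma)\ge2\delta$. Let $Z=\chi_\delta w\nabla w$ on $\Omega\setminus\Sigma$ and $Z=0$ at all other points of $\mathbb{R}^N$. We claim that the vector field $Z$ is Lipschitz on $\mathbb{R}^N$.

By (b) and (c), the field $w\nabla w$ and its first derivatives are bounded, say by $M$, on $\{X\in\Omega:\operatorname{dist}(X,\Sigma)\ge\delta/2\}$. Let $X\in\Omega$. If $\operatorname{dist}(X,\Sigma)<\delta$, then $Z$ vanishes near $X$. Otherwise a small ball about $X$ lies in the set just named, and on that ball $Z$ is Lipschitz with constant $L=M(1+1/\delta)$. A segment between two points of $\Omega$ lies in $\Omega$ by convexity and is covered by finitely many balls on which $Z$ is $L$-Lipschitz, so $Z$ is $L$-Lipschitz on $\Omega$. By (b), $|Z|\le C|w|$, so $Z(X)\to0$ as $X$ tends to a point of $\partial\Omega$, and $Z$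 is $L$-Lipschitz on $\overline\Omega$. If $X\in\Omega$ and $Y\notin\overline\Omega$, the segment from $X$ to $Y$ contains a point $Y'\in\partial\Omega$, and $|Z(X)-Z(Y)|=|Z(X)-Z(Y')|\le L|X-Y|$. This proves the claim.

A Lipschitz function is differentiable almost everywhere (Rademacher's theorem), and a Lipschitz function of one variable is the integral of its derivative. Since $Z$ has compact support, integrating $\partial_iZ_i$ first along lines parallel to the $i$-th axis gives $\int_{\mathbb{R}^N}\operatorname{div}Z\,dX=0$. The field $Z$ vanishes on the open complement of $\overline\Omega$, and the boundary of a convex domain has measure zero, so the integral may be taken over $\Omega\setminus\Sigma$. There the product rule holds almost everywhere, and with $\Delta w=w_t$ we obtain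
\[
\int_\Omega\chi_\delta ww_t\,dX=-\int_\Omega\chi_\delta|\nabla w|^2\,dX-\int_\Omega w\,\nabla w\cdot\nabla\chi_\delta\,dX .
\]
The first term on the right is at most $0$. In the second, the integrand vanishes outside $N_\delta$ and is bounded by $C'/\delta$, where $C'$ does not depend on $\delta$ by (b); so this term is at most $C'|N_\delta|/\delta$ in absolute value. As $\delta\downarrow0$, $\chi_\delta\to1$ on $\Omega\setminus\Sigma$ because $\Sigma$ is closed, and the left side tends to $\int_\Omega ww_t\,dX$ by dominated convergence. Hence $E'(t)\le0$.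

Thus $E$ is nonincreasing. By (d) and dominated convergence, $E(t)\to0$ as $t\downarrow0$. So $E\equiv0$, and $w\equiv0$ by continuity.
\end{proof}

\begin{remark}\label{rem:codim}
The hypothesis on $|N_\delta|$ cannot be dropped. Let $\Omega=(-1,1)$ and $\Sigma=\{0\}$, so that $|N_\delta|=4\delta$. Let $u$ solve \eqref{eq:heat} on $\Omega$, and let $v$ solve it on each of $(-1,0)$ and $(0,1)$ separately. Then $w=v-u$ satisfies all other hypotheses, but $w(0,t)=-u(0,t)\to-1$ as $t\downarrow0$. This is why a boundary condition on the walls was part of the reduced problem in Section~\ref{sec:model}, where the walls have codimension one. In codimension two the bound (b) takes its place.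
\end{remark}

\section{The origin is a stationary hot spot}\label{sec:hot}

We prove Theorem~\ref{thm:main}(i). Let $K$ act on $\mathbb{R}^N$ through the variable $z$. It preserves $|X|$ and $\varphi$ by Lemma~\ref{lem:orbits}(a), hence $\Omega$, and so $u(\cdot,t)$ is $K$-invariant by \eqref{eq:inv}. The map $(z,y)\mapsto(-z,y)$ belongs to $K$, so $u$ is even in $z$ and
\[
\nabla_zu(0,t)=0\qquad\text{for all }t>0 .
\]
It remains to show that $\nabla_yu(0,t)=0$.

\medskip
\noindent\emph{A lift of $\tau$.} No orthogonal map induces $\tau$, but to transport a $K$-invariant function it is enough to choose one point in the reflected orbit. Put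
\[
z^*=\sigma\bigl(|z|,\pi/4-\theta(z)\bigr)\ \text{ for } z\ne0,\qquad 0^*=0,\qquad T(z,y)=(z^*,-y).
\]
The map $T$ is far from invertible, since $z^*$ always lies in a fixed plane. It has the following properties.
\begin{enumerate}
\item[(T1)] $|z^*|=|z|$ and $F(z^*)=-F(z)$, since $\cos(\pi-4\theta)=-\cos4\theta$. Hence $T$ maps $\mathbb{R}^N\setminus\Sigma$ into itself.
\item[(T2)] $T$ is continuous on $\mathbb{R}^N$ (at $z=0$ because $|z^*|=|z|$) and smooth on $\mathbb{R}^N\setminus\Sigma$.
\item[(T3)] $\|DT\|\le2$ on $\mathbb{R}^N\setminus\Sigma$. Indeed, the derivative of $z\mapsto z^*$ is $\sigma_r(\nabla r)^T-\sigma_\theta(\nabla\theta)^T$, where $|\sigma_r|=|\nabla r|=1$, $|\sigma_\theta|=r$, and $|\nabla\theta|=1/r$ by \eqref{eq:theta}.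
\item[(T4)] $|TX|=|X|$ and $\varphi(TX)=|X|^2+\varepsilon(-P(y))(-F(z))=\varphi(X)$. By Lemma~\ref{lem:domain}, $T$ maps $\Omega$ into $\Omega$ and $\partial\Omega$ into $\partial\Omega$.
\end{enumerate}
In (T4) we used that $P$ is odd, and this is the only property of $P$ needed for part (i). By (T4) we may define
\[
v(X,t)=u(TX,t),\qquad X\in\overline\Omega,\ t>0 .
\]

\medskip
\noindent\emph{The function $v$ solves the heat equation off $\Sigma$.} Let
\[
D=\{(r,\theta,y)\in W:\ r^2+|y|^2<4,\ \ r^2+|y|^2-\varepsilon P(y)r^4\cos4\theta<1\}.
\]
This set is open. By Lemma~\ref{lem:orbits}(b), $\Pi$ maps $\Omega\setminus\Sigma$ into $D$, and $(\sigma(r,\theta),y)\in\Omega\setminus\Sigma$ for $(r,\theta,y)\in D$; so $\Pi(\Omega\setminus\Sigma)=D$. Also $\tau D=D$, since $P(y)$ and $\cos4\theta$ both change sign under $\tau$. The function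
\[
U(r,\theta,y,t)=u(\sigma(r,\theta),y,t)
\]
is smooth on $D\times(0,\infty)$. Since $z$ and $\sigma(|z|,\theta(z))$ lie in the same $K$-orbit, $u=U\circ\Pi$ on $\Omega\setminus\Sigma$ for each $t$. By Lemma~\ref{lem:laplace}, $(U_t-\mathcal{L}U)\circ\Pi=u_t-\Delta u=0$, so $U_t=\mathcal{L}U$ on $D\times(0,\infty)$. Let $V=U\circ\tau$. The invariance of $\mathcal{L}$ gives $V_t=\mathcal{L}V$. By the definition of $T$,
\[
v(z,y,t)=u\bigl(\sigma(|z|,\pi/4-\theta(z)),-y,t\bigr)=V(\Pi(z,y),t)\qquad\text{on }\Omega\setminus\Sigma,
\]
and Lemma~\ref{lem:laplace} gives $v_t-\Delta v=(V_t-\mathcal{L}V)\circ\Pi=0$ there.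

\medskip
\noindent\emph{The functions $v$ and $u$ coincide.} We apply Lemma~\ref{lem:uniq} to $w=v-u$. The hypothesis on $N_\delta$ follows from Lemma~\ref{lem:thin}, as $\Omega\subset B_{3/2}$. By (T2) and (T4), $w$ is continuous on $\overline\Omega\times(0,\infty)$, vanishes on $\partial\Omega\times(0,\infty)$, and satisfies $|w|\le1$. Hypothesis (a) has just been proved, and (d) holds because $TX\in\Omega$ for $X\in\Omega$, so that $v(X,t)\to1$. For (b) and (c), recall that all derivatives of $u$ are bounded on $\Omega\times[t_1,t_2]$, so only $v$ has to be considered. We have $v_t(X,t)=u_t(TX,t)$ and, by (T3), $|\nabla v(X,t)|\le2|(\nabla u)(TX,t)|$ on $\Omega\setminus\Sigma$; this gives (b). By the chain rule, $D^2v$ is a sum of products of derivatives of $u$ at $TX$ with first and second derivatives of $T$ at $X$. The latter are bounded on the compact set $\{X\in\overline\Omega:\operatorname{dist}(X,\Sigma)\ge\eta\}\subset\mathbb{R}^N\setminus\Sigma$; this gives (c). Hence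
\[
u(TX,t)=u(X,t)\qquad\text{for all }X\in\overline\Omega,\ t>0 .
\]

\medskip
\noindent\emph{Conclusion.} The points $(0,y)$ lie on $\Sigma$ itself, but the last identity holds there too. Since $T(0,y)=(0,-y)$, it gives $u(0,-y,t)=u(0,y,t)$, so $\nabla_yu(0,t)=0$. Thus $\nabla u(0,t)=0$ for all $t>0$. Since $\Omega$ is convex, the critical point of $u(\cdot,t)$ is unique, and $x(t)=0$ for all $t>0$. This proves (i).

\section{The orthogonal symmetries of the domain}\label{sec:sym}

We prove Theorem~\ref{thm:main}(ii). If $A\in O(6)$ and $F\circ A=F$, then $A\oplus I_k$ preserves $|X|$ and $\varphi$, hence $\Omega$. For the converse let $g\in O(N)$ and $g\Omega=\Omega$. We first show that $g$ preserves the polynomial $h=PF$. Then we recover the factor $P$ from $h$ as the product of its linear factors, which determines the action of $g$ on $y$ up to a sign, and we exclude the minus sign with Lemma~\ref{lem:noflip}.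

\medskip
\noindent\emph{Step 1: $h\circ g=h$.} Let $R$ be the function in Lemma~\ref{lem:domain}. The map $g$ preserves $\partial\Omega$ and takes $R(\omega)\omega$ to $R(\omega)g\omega$, so $R(g\omega)=R(\omega)$. Since $\varphi=1$ on $\partial\Omega$ and $h$ is homogeneous of degree $d+4$, we have $R^2+\varepsilon R^{d+4}h(\omega)=1$, that is,
\[
h(\omega)=\frac{1-R(\omega)^2}{\varepsilon R(\omega)^{d+4}} .
\]
Hence $h(g\omega)=h(\omega)$ on the unit sphere, and $h\circ g=h$ on $\mathbb{R}^N$ by homogeneity.

\medskip
\noindent\emph{Step 2: $F$ and $F\circ g$ have no factor of degree one in $\mathbb{R}[X]$.} Here $\mathbb{R}[X]$ is the ring of real polynomials on $\mathbb{R}^N$, and $F$ is regarded as a function of $X$. A factor of a nonzero homogeneous polynomial is homogeneous, and a factor of $F$ has degree $0$ in each $y_j$, because degrees in $y_j$ add under multiplication. So a factor of degree one has the form $c\cdot a+e\cdot b$ with $c,e\in\mathbb{R}^3$. Choose a unit vector $a\perp c$, and then a unit vector $b$ orthogonal to both $e$ and $a$. The factor vanishes at $z=(a,b)$, but $F(z)=|z|^4=4$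 by Lemma~\ref{lem:orbits}(c), a contradiction. Composition with $g$ is a degree-preserving automorphism of $\mathbb{R}[X]$, so $F\circ g$ has no factor of degree one either.

\medskip
\noindent\emph{Step 3: $g=A\oplus\lambda I_k$ with $A\in O(6)$ and $\lambda=\pm1$.} By Step 1, $(P\circ g)(F\circ g)=PF$. The ring $\mathbb{R}[X]$ has unique factorization, both $P$ and $P\circ g$ are products of linear forms, and by Step 2 the other two factors contribute no linear forms. So the linear factors of $P\circ g$ and of $P$ agree up to constants, with multiplicities. If $k=1$, this says $y_1\circ g=c_1y_1$. If $k\ge2$, the forms $\ell_0,y_1,\dots,y_k$ are pairwise non-proportional and occur in $P$ with the distinct multiplicities $1,2,4,\dots,2k$; the same holds for $\ell_0\circ g,y_1\circ g,\dots,y_k\circ g$ in $P\circ g$. Matching multiplicities gives $y_j\circ g=c_jy_j$ for $1\le j\le k$ and $\ell_0\circ g=c_0\ell_0$. Then $\sum_jc_jy_j=c_0\sum_jy_j$, so all $c_j$ are equal. In both cases there is a number $\lambda$ with $y_j\circ g=\lambda y_j$ for all $j$. If $\xi_j$ is the unit vector along the $y_j$-axis, then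 $y_j(gX)=g^T\xi_j\cdot X$, so $g^T\xi_j=\lambda\xi_j$. As $g$ is orthogonal, $\lambda=\pm1$ and $g\xi_j=\lambda\xi_j$. So $g$ acts as $\lambda I_k$ on $\{0\}\times\mathbb{R}^k$ and preserves the orthogonal complement $\mathbb{R}^6\times\{0\}$, on which it acts by some $A\in O(6)$.

This step explains the form of $P$ for $k\ge2$: the distinct exponents prevent $g$ from permuting the $y$-axes, and the factor $\ell_0$ both ties the signs $c_j$ together and makes the degree odd.

\medskip
\noindent\emph{Step 4: $\lambda=1$ and $F\circ A=F$.} Step 1 now reads $\lambda^dP(y)F(Az)=P(y)F(z)$. Since $d$ is odd and $P\not\equiv0$, this gives $F\circ A=\lambda F$. (Oddness is needed here as well: for even $P$ the map $-I_N$ would preserve $h$, and $\Omega$ would be centrally symmetric.) Lemma~\ref{lem:noflip} excludes $\lambda=-1$. Hence $g=A\oplus I_k$ with $F\circ A=F$.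

\medskip
This proves (ii) and completes the proof of Theorem~\ref{thm:main}. Since $A=-I_6$ preserves $F$, the vectors fixed by all orthogonal symmetries of $\Omega$ are exactly those of $\{0\}\times\mathbb{R}^k$.

\begin{thebibliography}{1}

\bibitem{polygonal}
\emph{Polygonal Heat Conductors with a Stationary Hot Spot},
\texttt{http://www.math.unifi.it/\textasciitilde magnanin/SAKA/shig6.pdf}.

\end{thebibliography}
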